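# Tall analytic ideals and the partition relation $\mathcal I^+\longrightarrow(\mathcal I^+)^2_2$

## 1. A closed set of witnesses and a game played against it

We write $n=\{0,\dots,n-1\}$ and identify subsets of $\omega$ with their characteristic functions, so $\mathcal P(\omega)$ carries the topology of the Cantor space $2^\omega$. Thus $A_i\to A$ means that for each $n$ the truth value of "$n\in A_i$" is eventually equal to that of "$n\in A$". For $h,h'\in\omega^\omega$, $h\le h'$ is meant pointwise. We work in ZFC.

**Definition 1.1 (ideals).** An *ideal* on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under finite unions and under subsets, containing all finite sets and not containing $\omega$. It is *Borel* if it is a Borel subset of $\mathcal P(\omega)$, and *analytic* if there is a closed set $F\subseteq 2^\omega\times\omega^\omega$ whose projection to $2^\omega$ is $\mathcal I$, that is, $A\in\mathcal I$ iff $(A,y)\in F$ for some $y$.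

We recall from the textbooks that every Borel set is analytic, that continuous preimages of analytic sets are analytic, and that projections of Borel sets along Polish spaces are analytic. If $(A,y)\in F$, think of $y$ as a witness that $A\in\mathcal I$. It is convenient to let a witness for $A$ serve also for all subsets of $A$, and to let larger functions be witnesses too. So, for a fixed $F$ with projection $\mathcal I$, put
$$E=\{(K,h)\in 2^\omega\times\omega^\omega:\ \exists A\supseteq K\ \exists y\le h\ \ (A,y)\in F\}.\tag{1}$$

**Lemma 1.2.** (a) $E$ is closed. (b) If $(K,h)\in E$, $K'\subseteq K$ and $h\le h'$, then $(K',h')\in E$. (c) $K\in\mathcal I$ iff $(K,h)\in E$ for some $h$.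

*Proof.* (a) Let $(K_i,h_i)\in E$ converge to $(K,h)$, with witnesses $(A_i,y_i)\in F$. In each coordinate the values of the $h_i$ are eventually constant, hence bounded. Since $y_i\le h_i$, the $y_i$ are bounded in each coordinate as well. So all the $(A_i,y_i)$ lie in a compact product of finite sets, and after passing to a subsequence $A_i\to A$ and $y_i\to y$. Then $(A,y)\in F$ because $F$ is closed. If $n\in K$, then $n\in K_i\subseteq A_i$ for all large $i$, so $n\in A$; hence $K\subseteq A$. Coordinatewise, $y_i\le h_i$ gives $y\le h$ in the limit. So $(K,h)\in E$.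

(b) The same pair $(A,y)$ works.

(c) If $K\in\mathcal I$, choose $y$ with $(K,y)\in F$; then $(K,y)\in E$. If $(K,h)\in E$, then $K\subseteq A$ for some $A\in\mathcal I$, and $\mathcal I$ is closed under subsets. $\square$

**Example 1.3.** For the ideal $\mathrm{Fin}$ of finite sets take $F=\{(A,y):A\subseteq y(0)\}$. This is closed, and $E=F$. For the summable ideal $\{A:\sum_{a\in A}\frac1{a+1}<\infty\}$ take $F=\{(A,y):\sum_{a\in A}\frac1{a+1}\le y(0)\}$. It is closed: $y(0)$ is eventually constant along a convergent sequence, and each finite partial sum for the limit set is a partial sum for the late sets. Again $E=F$.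

**Definition 1.4 (the game $\mathbb G$).** In round $j=0,1,2,\dots$

* player I plays a partition $\Pi_j$ of $\omega$ into finitely many pieces (empty pieces allowed) and an integer $m_j\in\omega$;
* player II plays a piece $G_j\in\Pi_j$ such that $G_0\cap\dots\cap G_j$ is infinite, and an integer $k_j\in G_0\cap\dots\cap G_j$ with $k_j>k_{j-1}$ (for $j=0$ any $k_0\in G_0$).

Player II wins iff $(\{k_j:j<\omega\},(m_j)_{j<\omega})\notin E$. By a *position* we mean a finite sequence of complete rounds; at a position it is I's turn.

Player II always has a legal move, because an infinite set cut into finitely many pieces has an infinite piece. Player I offers a witness $(m_j)$, digit by digit, that the set built by II is in $\mathcal I$; player II tries to refute it. The partitions allow I to cut down the set from which II chooses.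

**Example 1.5.** For $\mathrm{Fin}$ with the $E$ above II wins every run, since $\{k_j\}$ is infinite. For the summable ideal I has a winning strategy: she plays $m_0=2$, $m_j=0$ for $j\ge1$, and $\Pi_j=\{\{0,\dots,2^j\},\{2^j+1,2^j+2,\dots\}\}$. Then II must take the infinite piece, so $k_j>2^j$ and $\sum_j\frac1{k_j+1}<\sum_j2^{-j}=2=m_0$.

Here is what the game is for. We want to show that a certain partition property forbids an analytic ideal to be tall (both notions are defined in Section 2). The partition property will give II a winning strategy. From that strategy we shall build a tree of runs, indexed by $\omega^{<\omega}$, in which I's integer at the node $s^\frown e$ is at least $e$. Along every branch $x$ player II wins, and since $E$ is closed, I's witness is refuted after finitely many rounds. Suppose that the set $A$ of all integers played by II up to and including the round in which the refutation occurs, over all branches together, were in $\mathcal I$. Then $A$ has a witness $h$. Follow the branch $x=h$: I's integers along it dominate $h$, so they form a witness for $A$, and no refutation can occur on this branch.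 That is a contradiction. The whole difficulty is to arrange $A\in\mathcal I$, and this is where tallness enters.

## 2. Tall ideals, positive sets and the arrow

**Definition 2.1.** Let $\mathcal I$ be an ideal on $\omega$. A set $X\subseteq\omega$ is *positive* if $X\notin\mathcal I$, and $\mathcal I^+$ is the family of positive sets. The ideal is *tall* if every infinite subset of $\omega$ contains an infinite subset belonging to $\mathcal I$. The relation
$$\mathcal I^+\longrightarrow(\mathcal I^+)^2_2$$
means: for every $X\in\mathcal I^+$ and every $c:[X]^2\to2$ there is $Y\subseteq X$ with $Y\in\mathcal I^+$ such that $c$ is constant on $[Y]^2$.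

Positive sets are infinite, and removing a finite set (or any member of $\mathcal I$) from a positive set leaves a positive set. The question, posed in "Combinatorics of filters and ideals" (https://www.matmor.unam.mx/~michael/reprints_files/filters.pdf), is: *is there a tall Borel ideal with $\mathcal I^+\to(\mathcal I^+)^2_2$?* We first try some ideals by hand. An ideal on another countable infinite set is moved to $\omega$ by a bijection.

**Example 2.2 ($\mathrm{Fin}$).** The positive sets are the infinite sets, so the arrow is Ramsey's theorem. The ideal is not tall.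

**Example 2.3 (finite columns).** On $\omega\times\omega$ let $\mathcal I_{\mathrm{col}}$ be the family of $A$ such that $A\cap(\{n\}\times\omega)$ is finite for every $n$. This is a Borel ideal. A positive set meets some column in an infinite set. Ramsey's theorem inside that column gives an infinite homogeneous set, which is positive because it is an infinite subset of a column. So the arrow holds. The ideal is not tall: no infinite subset of $\{0\}\times\omega$ is in it.

**Example 2.4 (summable ideal).** Every infinite set has an infinite subset $\{a_0<a_1<\cdots\}$ with $a_j\ge2^j$, so this Borel ideal is tall. The arrow fails. For $a<b$ let $c(a,b)=0$ iff $2^a<b$. An infinite set $Y=\{y_0<y_1<\cdots\}$ homogeneous with color 0 satisfies $y_1\ge2$ and $y_{j+1}>2^{y_j}$. If $y_j\ge2^j$ with $j\ge1$, then $y_{j+1}>2^{2^j}\ge2^{j+1}$. So $y_j\ge2^j$ for $j\ge1$ and $Y$ is summable. A set homogeneous with color 1 is finite, as all its elements above its minimum $a$ are at most $2^a$.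

**Example 2.5 (convergent sequences).** Enumerate $\mathbb Q\cap[0,1]$ injectively as $(q_a)_{a<\omega}$ and let $\mathrm{conv}$ consist of the $A\subseteq\omega$ for which $\{q_a:a\in A\}$ has only finitely many accumulation points in $[0,1]$. This is an ideal, tall because every sequence in $[0,1]$ has a convergent subsequence. It is analytic: by compactness $A\in\mathrm{conv}$ iff there are $n\geq 1$ and $x_1,\dots,x_n\in[0,1]$ such that for each rational $\varepsilon>0$ all but finitely many $a\in A$ have $|q_a-x_i|<\varepsilon$ for some $i$, and this is a countable union of projections of Borel sets along the spaces $[0,1]^n$. The arrow fails: for $a<b$ let $c(a,b)=0$ iff $q_a<q_b$. An infinite homogeneous set gives a monotone sequence of reals, which converges, so it is in $\mathrm{conv}$.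

So our ideals with the arrow are not tall, and our tall ideals fail the arrow, each by a coloring adapted to it. The results of these notes are the following; Theorem 2.6 answers the question in the negative. The properties (C) and (Q) are stated in Section 3.

**Theorem 2.6.** *No tall analytic ideal satisfies both (C) and (Q). Hence no tall analytic ideal, in particular no tall Borel ideal, satisfies $\mathcal I^+\to(\mathcal I^+)^2_2$.*

**Theorem 2.7.** *For an analytic ideal $\mathcal I$ the following are equivalent.*

1. $\mathcal I^+\to(\mathcal I^+)^2_2$.
2. *$\mathcal I$ satisfies (C) and (Q).*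
3. *Every $X\in\mathcal I^+$ contains an infinite $Y$ no infinite subset of which is in $\mathcal I$.*
4. *There is $\mathcal D\subseteq[\omega]^\omega$ with $\mathcal I=\{A:A\cap D\text{ is finite for all }D\in\mathcal D\}$.*
5. *For every $X\in\mathcal I^+$ and every analytic $\mathcal A\subseteq[\omega]^\omega$ there is $Y\subseteq X$, $Y\in\mathcal I^+$, with $[Y]^\omega\subseteq\mathcal A$ or $[Y]^\omega\cap\mathcal A=\emptyset$.*

**Theorem 2.8.** *There is a tall coanalytic ideal $\mathcal I$ with $\mathcal I^+\to(\mathcal I^+)^2_2$. So "analytic" cannot be replaced by "coanalytic" in Theorem 2.6.*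

Theorem 2.6 occupies Sections 3 to 9, and the other two are complements.

## 3. Two consequences of the arrow: convergence (C) and sparseness (Q)

Write $A\subseteq^*B$ if $A\setminus B$ is finite. The colorings in Examples 2.4 and 2.5 are typical of two properties of an ideal:

* **(C)** For every $X\in\mathcal I^+$ and $f:X\to2^\omega$ there is $Y\subseteq X$, $Y\in\mathcal I^+$, such that for each $n$ the value $f(y)(n)$ is constant for all but finitely many $y\in Y$.
* **(Q)** For every $X\in\mathcal I^+$ and $g:\omega\to\omega$ there is $Y\subseteq X$, $Y\in\mathcal I^+$, with $g(a)<b$ for all $a<b$ in $Y$.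

We mostly use (C) in this form: given countably many sets $B_0,B_1,\dots$, apply (C) to $f(x)(n)=1\iff x\in B_n$. The resulting positive $Y\subseteq X$ satisfies, for every $n$, either $Y\subseteq^*B_n$ or $Y\cap B_n$ is finite. Note that $Y$, not we, decides which.

The summable ideal fails (Q) for $X=\omega$ and $g(a)=2^a$, by the computation in Example 2.4. The ideal $\mathrm{conv}$ fails (C) for $X=\omega$ and $f(a)$ a binary expansion of $q_a$: if all digits stabilize along $Y$, then $(q_y)_{y\in Y}$ converges.

**Lemma 3.1.** *$\mathcal I^+\to(\mathcal I^+)^2_2$ implies (C) and (Q).*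

*Proof.* For (C), let $c(a,b)=0$ iff $f(a)\le_{\mathrm{lex}}f(b)$, for $a<b$ in $X$. Take a homogeneous $Y\in\mathcal I^+$. Then $(f(y))_{y\in Y}$ is lexicographically nondecreasing (color 0) or strictly decreasing (color 1). In both cases the 0th coordinates form a monotone sequence in $\{0,1\}$, which is eventually constant. Beyond that point all terms have the same 0th coordinate, so the 1st coordinates are monotone, hence eventually constant, and so on for every coordinate.

For (Q), let $c(a,b)=0$ iff $g(a)<b$, for $a<b$ in $X$. Let $Y\in\mathcal I^+$ be homogeneous. If its color were 1, then all $b\in Y$ above $a=\min Y$ would satisfy $b\le g(a)$, contradicting that $Y$ is infinite. So the color is 0, as desired. $\square$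

**Standing assumption for Sections 4 to 9.** $\mathcal I$ is analytic, tall, and satisfies (C) and (Q); $E$ is as in (1). We aim at a contradiction.

## 4. Selecting along an ultrafilter, and the towers that block it

Ultrafilters are on $\omega$ and nonprincipal unless another underlying set is named. A *pseudointersection* of a sequence $(S_n)$ is a set $A$ with $A\subseteq^*S_n$ for all $n$.

A natural first attempt is to imitate the usual constructions of homogeneous sets: fix an ultrafilter $\mathcal U$, make countably many decisions by shrinking to sets $S_0\supseteq S_1\supseteq\cdots$ in $\mathcal U$, and at the end take a positive pseudointersection, thinned out by (Q), which obeys all decisions at once. The last step is the one that fails. Neither (C) nor (Q) provides a positive pseudointersection of a *given* decreasing sequence. Indeed, in Example 2.3, where the arrow and hence (C) and (Q) hold, let $S_n=\{(i,j):i\ge n\}$. These sets are positive and decreasing, but $A\subseteq^*S_n$ for all $n$ says that $A$ meets each column in a finite set, that is, $A\in\mathcal I_{\mathrm{col}}$. Applying (C) to the columns yields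 a positive $Y$, but $Y$ is then almost contained in a single column.

**Definition 4.1.** A *bad tower* is a sequence $S_0\supseteq S_1\supseteq\cdots$ of subsets of $\omega$ with $\bigcap_nS_n=\emptyset$ such that all its pseudointersections are in $\mathcal I$.

The sequence just described is a bad tower for $\mathcal I_{\mathrm{col}}$. Under our standing assumption the attempt is blocked for every ultrafilter, and the attempt itself, carried as far as it goes, proves this.

**Lemma 4.2.** *Every ultrafilter $\mathcal U$ contains a bad tower, that is, there is a bad tower $(S_n)$ with all $S_n\in\mathcal U$.*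

*Proof.* Finite sets of integers are identified with their increasing enumerations, and $t^\frown k$ presupposes $k>\max t$ (no condition if $t=\emptyset$). We consider pairs $(t,u)$ with $t\in[\omega]^j$, $u\in\omega^j$, $j<\omega$: a finite set and an equally long piece of a would-be witness.

**Step 1: a rank for pairs that fail along $\mathcal U$.** *This step defines when a pair is doomed.* Let $L_0$ be the set of $(t,u)$ such that no $h\supset u$ has $(t,h)\in E$. (For the $E$ of the summable ideal, $(t,u)\in L_0$ iff $|u|\ge1$ and $\sum_{a\in t}\frac1{a+1}>u(0)$.) For an ordinal $\xi>0$ put $L_{<\xi}=\bigcup_{\eta<\xi}L_\eta$ and let $L_\xi$ consist of $L_{<\xi}$ together with all $(t,u)$ such that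
$$\text{for every }n\in\omega:\quad\{k>\max t:(t^\frown k,u^\frown n)\in L_{<\xi}\}\in\mathcal U.$$
The $L_\xi$ increase and there are only countably many pairs, so $L:=\bigcup_\xi L_\xi=L_{\xi^*}=L_{\xi^*+1}$ for some $\xi^*$. For $(t,u)\in L$ let $rk(t,u)$ be the least $\xi$ with $(t,u)\in L_\xi$. If $(t,u)\in L\setminus L_0$ has rank $\xi$, then $\xi>0$ and $(t,u)\notin L_{<\xi}$, so by the definition of $L_\xi$ the set
$$R_{t,u,n}=\{k>\max t:(t^\frown k,u^\frown n)\in L,\ rk(t^\frown k,u^\frown n)<rk(t,u)\}\tag{2}$$
is in $\mathcal U$ for every $n$.

**Step 2: $(\emptyset,\emptyset)\notin L$.** *This is where tallness is used.* Suppose $(\emptyset,\emptyset)\in L$. Choose $z_0<z_1<\cdots$ inductively such that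
$$z_j\in R_{t,u,n}\ \text{ for all } t\subseteq\{z_0,\dots,z_{j-1}\},\ u\in\{0,\dots,j\}^{|t|},\ n\le j\ \text{ with }(t,u)\in L\setminus L_0.$$
At each stage these are finitely many sets in $\mathcal U$, and their intersection is infinite as $\mathcal U$ is nonprincipal, so the choice is possible. By tallness some infinite $Z'\subseteq\{z_j:j<\omega\}$ is in $\mathcal I$; let $(Z',h)\in E$. Choose an infinite
$$Z''=\{z_{j_0}<z_{j_1}<\cdots\}\subseteq Z'\quad\text{with}\quad j_i\ge\max(h(0),\dots,h(i))\text{ for all }i.$$
Then $(Z'',h)\in E$. Put $t_i=(z_{j_0},\dots,z_{j_{i-1}})$ and $u_i=h|i$. Since $(t_i,h)\in E$ and $h\supset u_i$, no $(t_i,u_i)$ is in $L_0$. By assumption $(t_0,u_0)=(\emptyset,\emptyset)\in L$. Suppose $(t_i,u_i)\in L$, so $(t_i,u_i)\in L\setminus L_0$. We have $t_i\subseteq\{z_0,\dots,z_{j_i-1}\}$ and $h(0),\dots,h(i)\le j_i$, so the choice of $z_{j_i}$ gives $z_{j_i}\in R_{t_i,u_i,h(i)}$. By (2), $(t_{i+1},u_{i+1})\in L$ with strictly smaller rank. This yields an infinite descending sequence of ordinals, a contradiction.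

**Step 3: a tree with all branches in $\mathcal I$.** *We turn $(\emptyset,\emptyset)\notin L$ into a $\mathcal U$-branching tree.* If $(t,u)\notin L=L_{\xi^*+1}$, then by the definition of $L_{\xi^*+1}$ there is $n$ with $\{k>\max t:(t^\frown k,u^\frown n)\in L\}\notin\mathcal U$. As $\mathcal U$ is a nonprincipal ultrafilter, $\{k>\max t:(t^\frown k,u^\frown n)\notin L\}\in\mathcal U$. Start with $u_\emptyset=\emptyset$. Whenever $t\in T$ and $(t,u_t)\notin L$, choose such an $n$ for $(t,u_t)$, call the corresponding set $S_t\in\mathcal U$, let $t^\frown k\in T$ iff $k\in S_t$, and put $u_{t^\frown k}=u_t{}^\frown n$ for these $k$. We get a tree $T\ni\emptyset$ of finite increasing sequences with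
$$t^\frown k\in T\iff k\in S_t\in\mathcal U\qquad(t\in T),$$
and $u_t\in\omega^{|t|}$ with $u_{t'}\subseteq u_t$ for $t'\sqsubseteq t$ and $(t,u_t)\notin L$.

Let $K$ be an infinite branch of $T$ (as a subset of $\omega$), $K|j$ its first $j$ elements, and $h=\bigcup_ju_{K|j}$. As $(K|j,h|j)\notin L_0$, there is $h^j\supset h|j$ with $(K|j,h^j)\in E$. Now $K|j\to K$ and $h^j\to h$, and $E$ is closed, so $(K,h)\in E$ and $K\in\mathcal I$. Thus all branches of $T$ are in $\mathcal I$.

**Step 4: the tower.** *Finally we diagonalize the sets $S_t$.* Put
$$S_n=(\omega\setminus n)\cap\bigcap\{S_t:t\in T,\ t\subseteq n\}.$$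
This is a finite intersection of members of $\mathcal U$, so $S_n\in\mathcal U$. The $S_n$ decrease and $\bigcap_nS_n=\emptyset$. Suppose some pseudointersection $A$ were positive. Choose $g:\omega\to\omega$ with $A\setminus g(a)\subseteq S_{a+1}$ for all $a$, where $A\setminus g(a)$ is the set of elements of $A$ that are $\ge g(a)$. Since $A\subseteq^*S_0$, $A\cap S_0$ is positive, and (Q) gives a positive $Y\subseteq A\cap S_0$ with $g(a)<b$ for $a<b$ in $Y$. Enumerate $Y=\{y_0<y_1<\cdots\}$. Then $y_0\in S_0\subseteq S_\emptyset$, so $(y_0)\in T$. If $t=(y_0,\dots,y_j)\in T$, then $y_{j+1}\in A$ and $y_{j+1}>g(y_j)$, so $y_{j+1}\in S_{y_j+1}$. As $t\subseteq y_j+1$, $S_{y_j+1}\subseteq S_t$, so $t^\frown y_{j+1}\in T$. Hence $Y$ is a branch of $T$, so $Y\in\mathcal I$ by Step 3, a contradiction. $\square$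

## 5. A bad tower as a test for membership in $\mathcal I$

The way past the obstacle is to use it. A bad tower reduces membership in $\mathcal I$ to membership of the pieces.

**Lemma 5.1.** *Let $(S_n)$ be a bad tower and $P_n=S_n\setminus S_{n+1}$, so that $S_0$ is the disjoint union of the $P_n$. If $A\subseteq S_0$ and $A\cap P_n\in\mathcal I$ for all $n$, then $A\in\mathcal I$.*

*Proof.* Suppose $A$ is positive. Apply (C) to $A$ and the sets $P_n$: there is a positive $Y\subseteq A$ such that for each $n$ either $Y\subseteq^*P_n$ or $Y\cap P_n$ is finite. If $Y\subseteq^*P_n$, then $Y$ is the union of a finite set and a subset of $A\cap P_n\in\mathcal I$, so $Y\in\mathcal I$, which is false. So every $Y\cap P_n$ is finite. As $Y\subseteq S_0$, the set $Y\setminus S_n=\bigcup_{i<n}(Y\cap P_i)$ is finite for every $n$. Thus $Y$ is a pseudointersection of a bad tower, and $Y\in\mathcal I$, a contradiction. $\square$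

For the tower of Section 4 in $\mathcal I_{\mathrm{col}}$ the $P_n$ are the columns, and the lemma says that a set with finite columns is in $\mathcal I_{\mathrm{col}}$.

The plan from here is to run a strategy of II in the game so that the integers it plays stay inside sets taken from bad towers, one tower for each node of a tree. Lemma 5.1, applied at each node, then allows an induction along a well-founded tree which puts a large set of played integers into $\mathcal I$.

## 6. Player II wins the game

**Lemma 6.1.** *One of the players has a winning strategy in $\mathbb G$.*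

*Proof.* This is the Gale–Stewart theorem for arbitrary move sets; here is the argument. Give the set of runs the topology in which basic open sets are determined by finite positions. Since $(k_j)$ is strictly increasing, $k_j\ge j$, so whether $k\in\{k_j:j<\omega\}$ is decided by round $k$. Hence the map from runs to $(\{k_j\},(m_j))$ is continuous, and as $E$ is closed, the set of runs won by II is open.

Suppose II has no winning strategy from the initial position. If at some position II has no winning strategy, then I has a move after which every answer of II leads to a position at which II still has no winning strategy. Otherwise II could answer each move of I by one leading to a position at which she has a winning strategy, and continue with such a strategy. Let I always play a move of this kind. The resulting run never reaches a position from which II has a winning strategy. If it were a win for II, then by openness some finite position of it would have only continuations won by II, and there (as there are no dead ends) II would have a winning strategy. So I wins. $\square$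

**Lemma 6.2.** *Player II has a winning strategy in $\mathbb G$.*

*Proof.* Otherwise, by Lemma 6.1, I has a winning strategy $\sigma$. We find a run consistent with $\sigma$ in which the set built by II is positive.

**Step 1: one set that chooses all pieces.** *The purpose is to fix II's choice of pieces in advance.* At each step II has only countably many possible answers, so only countably many positions $p$ are consistent with $\sigma$. Let $\Pi_p$ be the partition that $\sigma$ plays at $p$. Apply (C) to $X=\omega\in\mathcal I^+$ and to the countably many pieces of all the $\Pi_p$. We get $Y_1\in\mathcal I^+$ such that, for each such piece $G$, $Y_1\subseteq^*G$ or $Y_1\cap G$ is finite. Since $\Pi_p$ is a finite partition and $Y_1$ is infinite, there is exactly one piece $G_p\in\Pi_p$ with $Y_1\subseteq^*G_p$.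

**Step 2: legal sequences of integers.** *Now only the integers of II remain to be chosen.* Let II always choose the piece $G_p$. The intersection of finitely many such pieces almost contains $Y_1$, so it is infinite and the choice is legal. The position is then determined by the sequence $t$ of integers that II has played; call $t$ legal if it arises in this way. For legal $t$ let $D_t$ be the intersection of the pieces chosen so far and of the piece $G_p$ to be chosen next. Then $Y_1\subseteq^*D_t$, and for $k>\max t$, $t^\frown k$ is legal iff $k\in D_t$.

**Step 3: a positive set of moves.** *We use (Q) to make a positive set legal.* Let $g(a)$ be at least every element of each of the finite sets $Y_1\setminus D_t$ for legal $t\subseteq\{0,\dots,a\}$; there are finitely many such $t$. The set $Y_1\cap D_\emptyset$ is positive, so by (Q) there is a positive $Y\subseteq Y_1\cap D_\emptyset$ with $g(a)<b$ for $a<b$ in $Y$. Let $Y=\{y_0<y_1<\cdots\}$. As $y_0\in D_\emptyset$, $(y_0)$ is legal. If $t=(y_0,\dots,y_j)$ is legal, then $t\subseteq\{0,\dots,y_j\}$, and $y_{j+1}\in Y_1$ exceeds $g(y_j)$, hence every element of $Y_1\setminus D_t$.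 So $y_{j+1}\in D_t$ and $t^\frown y_{j+1}$ is legal. Thus there is a run consistent with $\sigma$ in which II builds $Y$. As I wins it, $(Y,h)\in E$ for some $h$, so $Y\in\mathcal I$, a contradiction. $\square$

Fix a winning strategy $\Sigma$ for II.

## 7. Ultrafilters read off from the strategy

For a position $p$ consistent with $\Sigma$ let $Q_p$ be the intersection of the pieces chosen so far, with $Q_\emptyset=\omega$. It is infinite by the rules.

**Lemma 7.1.** *For each position $p$ consistent with $\Sigma$ there is an ultrafilter $\mathcal U_p\ni Q_p$ such that for all $S\in\mathcal U_p$ and $m\in\omega$ there are $m'\ge m$ and a finite partition $\Pi$ of $\omega$ for which $\Sigma$'s answer $(G,k)$ to $(\Pi,m')$ at $p$ satisfies $Q_p\cap G\subseteq S$. In the resulting position $p'$ we then have $Q_{p'}=Q_p\cap G\subseteq S$ and $k\in S$.*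

So player I can force the strategy into any prescribed set of $\mathcal U_p$, with an integer as large as she likes.

*Proof.* Let $\mathbb D$ be the set of all moves $d=(\Pi,m)$ of I, where $(\Pi',m')\ge(\Pi,m)$ means that $\Pi'$ refines $\Pi$ and $m'\ge m$. Any two moves have a common upper bound (take the common refinement and the larger integer), so the cones $\{d':d'\ge d\}$ have the finite intersection property, and there is an ultrafilter $\mathcal V$ on $\mathbb D$ containing all cones. Let $G_d$ be the piece with which $\Sigma$ answers $d$ at $p$; then $Q_p\cap G_d$ is infinite. Define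
$$\mathcal U_p=\bigl\{S\subseteq\omega:\{d\in\mathbb D:Q_p\cap G_d\subseteq S\}\in\mathcal V\bigr\}.$$
This family is closed under supersets and finite intersections, and $Q_p\in\mathcal U_p$. No finite set is in it, since all $Q_p\cap G_d$ are infinite; so it is a proper filter, and once it is known to be an ultrafilter, it is nonprincipal. It is an ultrafilter: given $S\subseteq\omega$, every $d\ge(\{S,\omega\setminus S\},0)$ has $G_d\subseteq S$ or $G_d\subseteq\omega\setminus S$. So a cone, which is in $\mathcal V$, is covered by $\{d:Q_p\cap G_d\subseteq S\}$ and $\{d:Q_p\cap G_d\subseteq\omega\setminus S\}$, and one of these is in $\mathcal V$.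

Finally let $S\in\mathcal U_p$ and $m\in\omega$. The set $\{d:Q_p\cap G_d\subseteq S\}\in\mathcal V$ meets the cone of $(\{\omega\},m)$. Any $d=(\Pi,m')$ in both is as required. The integer $k$ of the answer is in $Q_{p'}=Q_p\cap G_d\subseteq S$. $\square$

## 8. A tree of positions guided by bad towers

For $u\in\omega^{<\omega}\setminus\{\emptyset\}$ let $u^-$ be its immediate predecessor; $\sqsubseteq$ denotes initial segment and $\sqsubsetneq$ proper initial segment. A *tree* $T\subseteq\omega^{<\omega}$ is a set closed under initial segments, and it is *well-founded* if it has no infinite branch. Fix an injection $\#:\omega^{<\omega}\to\omega$.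

**Construction.** By recursion on $|s|$ we define positions $p_s$ consistent with $\Sigma$, for $s\in\omega^{<\omega}$. Let $p_\emptyset$ be the initial position. The position $p_{s^\frown e}$ extends $p_s$ by one round, in which I plays the integer $m_{s^\frown e}$ and II the integer $k_{s^\frown e}$. Put $\mathcal U_s=\mathcal U_{p_s}$ (Lemma 7.1), let $(S^s_n)_n$ be a bad tower in $\mathcal U_s$ (Lemma 4.2), and $P^s_n=S^s_n\setminus S^s_{n+1}$. We maintain
$$S^r_0\in\mathcal U_s\quad\text{whenever } r\sqsubseteq s,\tag{3}$$
which is clear for $r=s$.

**Step 1: resolved and unresolved towers.** *This describes how $\mathcal U_s$ sees an earlier tower.* Given (3) for $s$ and $r\sqsubseteq s$, exactly one of the following holds: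

* *$r$ is unresolved at $s$*: $S^r_n\in\mathcal U_s$ for all $n$;
* *$r$ is resolved to $i$ at $s$*: $P^r_i\in\mathcal U_s$, for a unique $i$.

Indeed, if some $S^r_n\notin\mathcal U_s$, take the least such $n$; by (3) $n>0$, and $P^r_{n-1}=S^r_{n-1}\setminus S^r_n\in\mathcal U_s$. The $P^r_i$ are pairwise disjoint, so $i$ is unique, and $P^r_i\cap S^r_{i+1}=\emptyset$, so the two cases exclude each other. Since the tower of $r$ lies in $\mathcal U_r$, $r$ is unresolved at $r$. For the tower of columns in Section 4, an ultrafilter resolves the tower to $i$ if it contains the $i$th column, and leaves it unresolved if it contains no column.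

**Step 2: the next round.** *We choose the move that makes II obey all towers on the way to $s$.* Let $u=s^\frown e$. For $r\sqsubseteq s$ put
$$R^r_u=\begin{cases}S^r_{\#(u)}&\text{if } r\text{ is unresolved at }s,\\ P^r_i&\text{if } r\text{ is resolved to } i\text{ at }s,\end{cases}\qquad R_u=\bigcap_{r\sqsubseteq s}R^r_u .$$
Each $R^r_u$ is in $\mathcal U_s$, hence so is the finite intersection $R_u$. Apply Lemma 7.1 at $p_s$ to $S=R_u$ and $m=e$: there is a round extending $p_s$ to a position $p_u$ consistent with $\Sigma$ such that
$$m_u\ge e,\qquad Q_{p_u}\subseteq R_u,\qquad k_u\in R_u.\tag{4}$$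

**Step 3: what persists.** *We check (3) at $u$ and record two facts.* As $Q_{p_u}\in\mathcal U_u$ and $Q_{p_u}\subseteq R_u$, we have
$$R_u\in\mathcal U_u,\quad\text{hence } R^r_u\in\mathcal U_u\text{ for all } r\sqsubseteq u^-.\tag{5}$$
Since $R^r_u\subseteq S^r_0$, (3) holds at $u$. Moreover, if $r$ is resolved to $i$ at $s$, then $R^r_u=P^r_i\in\mathcal U_u$, so $r$ is resolved to $i$ at $u$. Inductively, resolutions to $i$ persist to all extensions. The construction is complete.

**Lemma 8.1.** *If $T\subseteq\omega^{<\omega}$ is a well-founded tree, then $A(T)=\{k_u:u\in T\setminus\{\emptyset\}\}\in\mathcal I$.*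

*Proof.* We may assume $T\ne\emptyset$. For $r\in T$ let
$$A_r=\{k_u:u\in T,\ r\sqsubsetneq u\},$$
so $A(T)=A_\emptyset$. By induction on the well-founded tree $T$ we show $A_r\in\mathcal I$, assuming $A_w\in\mathcal I$ for all $w\in T$ with $r\sqsubsetneq w$.

**Step 1: $A_r\subseteq S^r_0$.** *This makes Lemma 5.1 applicable to the tower of $r$.* If $u\in T$ and $r\sqsubsetneq u$, then $r\sqsubseteq u^-$ and $k_u\in R_u\subseteq R^r_u\subseteq S^r_0$ by (4).

**Step 2: $A_r\cap P^r_i\in\mathcal I$ for each $i$.** *This is the hypothesis of Lemma 5.1.* Fix $i$, and let $u\in T$, $r\sqsubsetneq u$, $k_u\in P^r_i$, $s=u^-$.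

Suppose first that $r$ is unresolved at $s$. Then $k_u\in R^r_u=S^r_{\#(u)}$, while $k_u\in P^r_i$ gives $k_u\notin S^r_{i+1}$. Since the tower decreases, $\#(u)\le i$. As $\#$ is injective, only finitely many $u$ are of this kind, and they contribute finitely many integers $k_u$.

Now suppose that $r$ is resolved at $s$. Then it is resolved to $i$: if it is resolved to $i'$, then $k_u\in R^r_u=P^r_{i'}$, and the $P^r_n$ are disjoint. Let $w$ be the shortest sequence with $r\sqsubsetneq w\sqsubseteq s$ at which $r$ is resolved; it exists because $r$ is unresolved at $r$. At $w^-$ (where $r\sqsubseteq w^-$) $r$ is unresolved, so $R^r_w=S^r_{\#(w)}$, and this set is in $\mathcal U_w$ by (5). By persistence, what $r$ is resolved to at $w$ is the same $i$ as at $s$, so $P^r_i\in\mathcal U_w$. Two members of $\mathcal U_w$ intersect, so $P^r_i\cap S^r_{\#(w)}\ne\emptyset$, and since $P^r_i\cap S^r_{i+1}=\emptyset$, we get $\#(w)\le i$. So there are only finitely many possible $w$. Each of them is in $T$, because $w\sqsubseteq u\in T$, and $w\sqsubseteq s\sqsubsetneq u$ gives $k_u\in A_w$, where $A_w\in\mathcal I$ by the induction hypothesis.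

Altogether $A_r\cap P^r_i$ is covered by a finite set and finitely many members of $\mathcal I$.

**Step 3: conclusion.** By Lemma 5.1 applied to the bad tower $(S^r_n)_n$, $A_r\in\mathcal I$. $\square$

## 9. The well-founded tree of unrefuted positions

We now carry out the argument announced in Section 1. For $x\in\omega^\omega$ write $h_x=(m_{x|1},m_{x|2},\dots)$.

*Proof of Theorem 2.6.* Let
$$\mathcal W=\bigl\{s\in\omega^{<\omega}:\ \exists h\in\omega^\omega\ \bigl[h(i)=m_{s|(i+1)}\text{ for } i<|s|,\ \text{ and }\ (\{k_{s|1},\dots,k_{s||s|}\},h)\in E\bigr]\bigr\}.$$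
These are the positions at which the witness offered by I is not yet refuted.

**Step 1: $\mathcal W$ is a well-founded tree containing $\emptyset$.** *This expresses that II wins along every branch.* If $s\in\mathcal W$ with witness $h$ and $s'\sqsubseteq s$, the same $h$ works for $s'$, because $E$ is downward closed in $K$. We have $\emptyset\in\mathcal W$ because $\emptyset\in\mathcal I$. Suppose $x|j\in\mathcal W$ for all $j$, witnessed by $h^j$. Then $h^j$ agrees with $h_x$ on the first $j$ coordinates, so $h^j\to h_x$. Also $\{k_{x|1},\dots,k_{x|j}\}\to\{k_{x|j}:j\ge1\}$. As $E$ is closed, $(\{k_{x|j}:j\ge1\},h_x)\in E$. But this is the outcome of the run through the positions $p_{x|j}$, which is consistent with $\Sigma$, so II wins it, a contradiction.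

**Step 2: one more level.** *We also need the integers played in the refuting round.* Put $T=\mathcal W\cup\{u:u\ne\emptyset,\ u^-\in\mathcal W\}$. This is a tree, and $u\in T\setminus\{\emptyset\}$ implies $u^-\in\mathcal W$. So an infinite branch of $T$ would be an infinite branch of $\mathcal W$, and $T$ is well-founded. By Lemma 8.1, $A:=A(T)\in\mathcal I$.

**Step 3: the branch given by a witness.** *We follow the branch on which I's integers dominate a witness for $A$.* Choose $h$ with $(A,h)\in E$ and put $x=h$. By (4), $h_x(i)=m_{x|(i+1)}\ge x(i)=h(i)$ for all $i$. So $h_x\ge h$ and $(A,h_x)\in E$. Let $j$ be least with $x|j\notin\mathcal W$; it exists by Step 1, and $j\ge1$. For $1\le i<j$ we have $x|i\in\mathcal W$, and $(x|j)^-=x|(j-1)\in\mathcal W$, so $x|1,\dots,x|j\in T$ and $\{k_{x|1},\dots,k_{x|j}\}\subseteq A$. By Lemma 1.2(b), $(\{k_{x|1},\dots,k_{x|j}\},h_x)\in E$. Since $h_x(i)=m_{x|(i+1)}$ for $i<j$, this says $x|j\in\mathcal W$, a contradiction.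

So no tall analytic ideal satisfies both (C) and (Q). By Lemma 3.1, no tall analytic ideal satisfies $\mathcal I^+\to(\mathcal I^+)^2_2$, and in particular no tall Borel ideal does. $\square$

## 10. Analytic ideals with the partition property are orthogonals

We recall Silver's theorem: for every analytic $\mathcal A\subseteq[\omega]^\omega$, every infinite set $Y_0$ has an infinite subset $Y$ with $[Y]^\omega\subseteq\mathcal A$ or $[Y]^\omega\cap\mathcal A=\emptyset$.

*Proof of Theorem 2.7.* We show (1)⇒(2)⇒(3)⇒(5)⇒(1) and (3)⇔(4). As an illustration of (4), $\mathcal I_{\mathrm{col}}$ arises when $\mathcal D$ is the set of columns.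

**(1)⇒(2).** This is Lemma 3.1.

**(2)⇒(3).** *We apply Theorem 2.6 below an arbitrary positive set.* Let $X\in\mathcal I^+$, let $e:\omega\to X$ be the increasing bijection, and let $\mathcal J=\{B\subseteq\omega:e[B]\in\mathcal I\}$. This is an ideal on $\omega$ ($\omega\notin\mathcal J$ because $X\notin\mathcal I$), and it is analytic as a continuous preimage of $\mathcal I$. It satisfies (C): given $B\in\mathcal J^+$ and $f:B\to2^\omega$, apply (C) of $\mathcal I$ to $e[B]$ and $f\circ e^{-1}$, and pull the result back by $e$. It satisfies (Q): given $B\in\mathcal J^+$ and $g:\omega\to\omega$, let $\tilde g:\omega\to\omega$ be any extension of $e(n)\mapsto e(g(n))$. By (Q) of $\mathcal I$ there is a positive $Y\subseteq e[B]$ with $\tilde g(a)<b$ for $a<b$ in $Y$. If $n<n'$ are in $e^{-1}[Y]$, then $e(g(n))<e(n')$, so $g(n)<n'$. By Theorem 2.6, $\mathcal J$ is not tall. So there is an infinite $B\subseteq\omega$ with no infinite subset in $\mathcal J$, and $Y=e[B]\subseteq X$ has no infinite subset in $\mathcal I$.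

**(3)⇒(5).** Take $Y_0\subseteq X$ as in (3), and let $Y\subseteq Y_0$ be given by Silver's theorem. As $Y$ is an infinite subset of $Y_0$, it is positive.

**(5)⇒(1).** Given $c:[X]^2\to2$ with $X\in\mathcal I^+$, let $\mathcal A$ be the set of $Z\in[X]^\omega$ such that $c$ takes the value 0 at the first two elements of $Z$. This set is Borel, hence analytic. Take $Y\subseteq X$ as in (5). If $a<b$ are in $Y$, then they are the first two elements of $\{a,b\}\cup\{y\in Y:y>b\}\in[Y]^\omega$. So $c$ is constantly 0 on $[Y]^2$ if $[Y]^\omega\subseteq\mathcal A$, and constantly 1 if $[Y]^\omega\cap\mathcal A=\emptyset$.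

**(3)⇒(4).** Let $\mathcal D$ be the set of all infinite $D$ with no infinite subset in $\mathcal I$. If $A\in\mathcal I$ and $D\in\mathcal D$, then $A\cap D$ is a subset of $D$ in $\mathcal I$, so it is finite. If $A\in\mathcal I^+$, then by (3) $A$ contains some $D\in\mathcal D$, and $A\cap D=D$ is infinite.

**(4)⇒(3).** If $X\notin\mathcal I$, then $Y=X\cap D$ is infinite for some $D\in\mathcal D$. Every infinite subset of $Y$ meets $D$ in an infinite set (itself), so it is not in $\mathcal I$. $\square$

## 11. Rich sets and a tall coanalytic ideal with the partition property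

For Theorem 2.8 we define the positive sets first. We fix colorings $R_w$ of $w$-element sets that are as generic as possible. Thinning out a set to make a given coloring of pairs homogeneous will freeze the dependence of $R_w$ on one more of the last elements of its argument; the parameter $n$ below counts how often this has been done.

**Definition 11.1.** Let $R_w:[\omega]^w\to2$ $(w\ge3)$ be given. An infinite $X=\{a_0<a_1<\cdots\}$ is *$n$-rich* if

* for $w\ge n+3$ the value $R_w(s)$, $s\in[X]^w$, depends only on the first $w-n$ elements of $s$. We write it as $\rho_v(\text{first } v\text{ elements of }s)$ with $v=w-n\ge3$; as $X$ is infinite, $\rho_v$ is defined on all of $[X]^v$;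
* for all $m$, all $W\ge3$ and all $p_v:[\{a_0,\dots,a_{m-1}\}]^{v-1}\to2$ $(3\le v\le W)$ there are infinitely many $a\in X$, $a>a_i$ for all $i<m$, with $\rho_v(t\cup\{a\})=p_v(t)$ for all $3\le v\le W$ and $t\in\mathrm{dom}(p_v)$.

For instance, if $n=1$, then $R_4$ on $[X]^4$ is determined by the first three elements. For $m=3$ and $W=3$ each of the eight functions $p_3$ on the pairs from $\{a_0,a_1,a_2\}$ is realized as $\{a_i,a_l\}\mapsto\rho_3(\{a_i,a_l,a\})$ by infinitely many $a\in X$ above $a_2$.

**Choice of the $R_w$.** There are countably many triples $(m,W,(p_v)_{3\le v\le W})$ with $W\ge3$ and $p_v:[m]^{v-1}\to2$. Let $(m^a,W^a,p^a)_{a\in\omega}$ list them, each infinitely often, with $m^a\le a$; a triple whose turn comes too early is postponed, with a triple with $m=0$ in its place. For $t\in[a]^{v-1}$ let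
$$R_v(t\cup\{a\})=\begin{cases}p^a_v(t)&\text{if } v\le W^a\text{ and } t\subseteq m^a,\\0&\text{otherwise.}\end{cases}$$
Then $\omega$ is $0$-rich with $\rho_v=R_v$: the first clause is trivial for $n=0$, and given $m,W,(p_v)$, every $a$ at which this triple is listed satisfies $a\ge m$ and $R_v(t\cup\{a\})=p_v(t)$ for $v\le W$, $t\in[m]^{v-1}$.

**The ideal.** Let $\mathcal I$ be the family of all subsets of $\omega$ containing no $n$-rich subset, for any $n$.

**Lemma 11.2.** *$\mathcal I$ is coanalytic.*

*Proof.* We check that being $n$-rich is Borel. The set of infinite $X$ is Borel. The first clause says that for all $w\ge n+3$ and all $s,s'\in[\omega]^w$ with $s\cup s'\subseteq X$ and the same first $w-n$ elements, $R_w(s)=R_w(s')$. Given this, the second clause says: for all $N$, all finite $F\subseteq\omega$, all $W\ge3$ and $p_v:[F]^{v-1}\to2$ $(3\le v\le W)$, if $F$ is an initial segment of $X$, then there is $a\in X$ above $N$ and $\max F$ such that $R_{v+n}(s)=p_v(t)$ for all $3\le v\le W$, $t\in[F]^{v-1}$ and all $s\in[\omega]^{v+n}$ with $s\subseteq X$ whose first $v$ elements are $t\cup\{a\}$. All quantifiers range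 over countable sets. So $\mathcal I^+=\{X:\exists n\,\exists Y\subseteq X\ (Y\text{ is } n\text{-rich})\}$ is a projection of a Borel set, hence analytic. $\square$

**Lemma 11.3.** *If $X$ is $n$-rich and $c:[X]^2\to2$, there is a $c$-homogeneous $(n+1)$-rich $B\subseteq X$.*

*Proof.* Let $\rho_v$ $(v\ge3)$ be the functions belonging to the $n$-rich set $X$.

**Step 1: cones and density.** *This sets up a notion of largeness for subsets of $X$.* A *cone* is $O=(F,p)$ with $F\subseteq X$ finite and $p=(p_v)_{3\le v\le W}$, $p_v:[F]^{v-1}\to2$, for some $W\ge3$; write $F_O=F$. Let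
$$\langle O\rangle=\{x\in X:x>\max F,\ \rho_v(t\cup\{x\})=p_v(t)\text{ for all }3\le v\le W,\ t\in[F]^{v-1}\}.$$
This set is infinite: extend the $p_v$ arbitrarily to an initial segment of $X$ containing $F$, and use richness. Let $O'\le O$ mean $F'\supseteq F$, $W'\ge W$, and $p'_v\supseteq p_v$ for $v\le W$; then $\langle O'\rangle\subseteq\langle O\rangle$. Call $P\subseteq X$ *dense below $O$* if $P\cap\langle O'\rangle\ne\emptyset$ for all $O'\le O$. Then these intersections are even infinite: given a bound $N$, enlarge $F'$ by an element of $X$ above $N$ and extend $p'$ arbitrarily to get $O''\le O'$; every element of $P\cap\langle O''\rangle\ne\emptyset$ is in $P\cap\langle O'\rangle$ and above $N$.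

**Step 2: removing sets that are nowhere dense.** *This is used when color 1 is rare.* If $P$ is dense below $O$, and $N\subseteq X$ is not dense below any $O'\le O$, then $P\setminus N$ is dense below $O$. Indeed, given $O'\le O$, some $O''\le O'$ has $N\cap\langle O''\rangle=\emptyset$, while $P\cap\langle O''\rangle\ne\emptyset$. So $(P\setminus N)\cap\langle O'\rangle\ne\emptyset$.

**Step 3: deciding.** *A cone can prescribe in advance the values at all later elements for tuples whose last element before them is $b$.* Let $C\subseteq X$ be finite, $b\in X$, $b>\max C$, and $q=(q_v)_{3\le v\le|C|+2}$ with $q_v:[C]^{v-2}\to2$. Say that $O'=(F',p')$ *decides* $(C,b,q)$ if $C\cup\{b\}\subseteq F'$, $W'\ge|C|+2$, and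
$$p'_v(t\cup\{b\})=q_v(t)\quad\text{for all }3\le v\le|C|+2,\ t\in[C]^{v-2}.$$
Here $t\ne\emptyset$, because $v-2\ge1$. If $O'$ decides $(C,b,q)$, so does every $O''\le O'$. If $b>\max(F_O\cup C)$, then some $O'\le O$ decides $(C,b,q)$: take $F'=F_O\cup C\cup\{b\}$ and $W'=\max(W,|C|+2)$. The tuples $t\cup\{b\}$ contain $b\notin F_O$, so they are not in the domain of any $p_v$ and no prescription conflicts with $O$; the remaining values are chosen arbitrarily.

**Step 4: a condition that makes $B$ rich.** *We list in advance the patterns to be frozen.* Fix $q^i=(q^i_v)_{3\le v\le i+2}$, $q^i_v:[i]^{v-2}\to2$, for $i<\omega$, such that for all $m$, $W\ge3$ and $r_v:[m]^{v-2}\to2$ $(3\le v\le W)$ there are infinitely many $i\ge\max(m,W)$ with $q^i_v\supseteq r_v$ for all $3\le v\le W$. To get them, list the countably many triples $(m,W,r)$, each infinitely often, indexed by the integers $i\ge3$ so that the $i$th satisfies $\max(m,W)\le i$. Let $q^i$ extend the $i$th $r$, with value $0$ elsewhere, and let $q^i\equiv0$ for $i<3$.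

We shall build $B=\{b_0<b_1<\cdots\}\subseteq X$. Put $C_i=\{b_0,\dots,b_{i-1}\}$, identified with $i$ via $b_l\mapsto l$, so that $q^i_v$ is also a function on $[C_i]^{v-2}$. We require
$$\rho_v(t\cup\{b_i,b_j\})=q^i_v(t)\quad\text{for } t\in[C_i]^{v-2},\ 3\le v\le i+2,\ i<j.\tag{6}$$

*Condition (6) implies that $B$ is $(n+1)$-rich.* For $v\ge3$ every element of $[B]^v$ has the form $t\cup\{b_i,b_j\}$ with $i<j$ and $t\in[C_i]^{v-2}$, and then automatically $v-2\le i$. Let $w\ge(n+1)+3$ and $v=w-n\ge4$. For $s\in[B]^w$ whose first $v$ elements are $t\cup\{b_i,b_j\}$ as above, $R_w(s)=\rho_v(t\cup\{b_i,b_j\})=q^i_v(t)$. This depends only on $t\cup\{b_i\}$, the first $v-1=w-(n+1)$ elements of $s$. So the first clause holds for $n+1$, with the functions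
$$\rho'_{v-1}(t\cup\{b_i\})=q^i_v(t).$$
For the second clause let $W\ge3$ and $p_{v'}:[C_m]^{v'-1}\to2$ $(3\le v'\le W)$ be given. Put $r_v=p_{v-1}$ for $4\le v\le W+1$, which is a function on $[m]^{v-2}$ after identifying $C_m$ with $m$, and $r_3\equiv0$ on $[m]^1$. For infinitely many $i\ge m$ we have $q^i_v\supseteq r_v$ for all $3\le v\le W+1$. For such $i$, $b_i$ is above all elements of $C_m$, and for $3\le v'\le W$ and $t\in[C_m]^{v'-1}$
$$\rho'_{v'}(t\cup\{b_i\})=q^i_{v'+1}(t)=r_{v'+1}(t)=p_{v'}(t).$$

**Step 5: the dichotomy.** *It remains to get (6) and homogeneity together.* For $P$ dense below $O$, finite $C\subseteq X$, and $q=(q_v)_{3\le v\le|C|+2}$ with $q_v:[C]^{v-2}\to2$, call $b\in P$ with $b>\max(F_O\cup C)$ *good for $(P,O,C,q)$* if $\{x\in P:x>b,\ c(b,x)=1\}$ is dense below some $O'\le O$ deciding $(C,b,q)$.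

*Case 1: for all such $(P,O,C,q)$ there is a good $b$.* Let $P_0=X$ and let $O_0$ be the cone with $F=\emptyset$, $W=3$; $X$ is dense below $O_0$ since all $\langle O'\rangle$ are nonempty. At stage $i$, with $P_i$ dense below $O_i$, take $b_i$ good for $(P_i,O_i,C_i,q^i)$, with witness $O_{i+1}\le O_i$, and let
$$P_{i+1}=\{x\in P_i:x>b_i,\ c(b_i,x)=1\}\cap\langle O_{i+1}\rangle.$$
Since $\langle O'\rangle\subseteq\langle O_{i+1}\rangle$ for $O'\le O_{i+1}$, $P_{i+1}$ is dense below $O_{i+1}$. For $j>i$ we have $b_j\in P_j\subseteq P_{i+1}$, so $b_j>b_i$ and $c(b_i,b_j)=1$. Moreover $b_j\in\langle O_{i+1}\rangle$ and $O_{i+1}$ decides $(C_i,b_i,q^i)$. With $p_v$ denoting the functions of $O_{i+1}$,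
$$\rho_v(t\cup\{b_i\}\cup\{b_j\})=p_v(t\cup\{b_i\})=q^i_v(t)\qquad(t\in[C_i]^{v-2},\ 3\le v\le i+2),$$
which is (6). So $B$ is homogeneous with color 1 and $(n+1)$-rich.

*Case 2: for some such $(P,O,C,q)$ there is no good $b$.* Fix it. For $b\in P$ with $b>\max(F_O\cup C)$ put $N_b=\{x\in P:x>b,\ c(b,x)=1\}$. Since $b$ is not good, $N_b$ is not dense below any $O''\le O$ deciding $(C,b,q)$. Let $O_0=O$. At stage $i$ we have $b_j$ for $j<i$, each in $P$ and above $\max(F_O\cup C)$, and $O_i\le O$ deciding $(C,b_j,q)$ for all $j<i$. Then every $O'\le O_i$ decides $(C,b_j,q)$ too, so $N_{b_j}$ is not dense below any $O'\le O_i$. Now $P$ is dense below $O_i$, and Step 2, applied successively to $N_{b_0},\dots,N_{b_{i-1}}$, shows that $P\setminus\bigcup_{j<i}N_{b_j}$ is dense below $O_i$. Its intersection with $\langle O_i\rangle$ is infinite, so we can choose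
$$b_i\in\Bigl(P\setminus\bigcup_{j<i}N_{b_j}\Bigr)\cap\langle O_i\rangle,\qquad b_i>\max(F_{O_i}\cup C).$$
Since $O_i$ decides $(C,b_j,q)$ for $j<i$, we have $C_i\subseteq F_{O_i}$, so also $b_i>\max C_i$.

Choose $O_{i+1}\le O_i$ deciding both $(C,b_i,q)$ and $(C_i,b_i,q^i)$. This is possible: take the finite set $F_{O_i}\cup C\cup C_i\cup\{b_i\}$ and a $W$ at least that of $O_i$, $|C|+2$ and $i+2$. As $b_i\notin F_{O_i}$, the prescriptions do not conflict with $O_i$, as in Step 3. They do not conflict with each other, because they concern tuples $t\cup\{b_i\}$ with $\emptyset\ne t\subseteq C$ and $\emptyset\ne t\subseteq C_i$ respectively, and $C\cap C_i=\emptyset$ as all $b_j$ are above $\max C$.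

For $i<j$ we have $b_j>b_i$ (as $b_i\in C_j$) and $b_j\in P\setminus N_{b_i}$, so $c(b_i,b_j)=0$. Also $b_j\in\langle O_j\rangle\subseteq\langle O_{i+1}\rangle$, and $O_{i+1}$ decides $(C_i,b_i,q^i)$, so (6) follows as in Case 1. So $B$ is homogeneous with color 0 and $(n+1)$-rich. $\square$

*Proof of Theorem 2.8.* By Lemma 11.2 $\mathcal I$ is coanalytic. Three things remain.

**The family $\mathcal I$ is an ideal.** It is closed under subsets, it contains the finite sets because rich sets are infinite, and $\omega\notin\mathcal I$ because $\omega$ is $0$-rich. For unions, suppose $A\cup B$ contains an $n$-rich set $X$. For $a<b$ in $X$ let $c(a,b)=0$ iff $a\in A$. By Lemma 11.3 there is a homogeneous $(n+1)$-rich $Y\subseteq X$. Each element of the infinite set $Y$ is the smaller element of some pair from $Y$. So if the color is 0, then $Y\subseteq A$, and if it is 1, then $Y\cap A=\emptyset$ and $Y\subseteq B$. Hence $A\in\mathcal I^+$ or $B\in\mathcal I^+$.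

**The partition property.** Let $X\in\mathcal I^+$ and $c:[X]^2\to2$. Then $X$ contains an $n$-rich $X'$ for some $n$. Lemma 11.3 applied to $X'$ and the restriction of $c$ to $[X']^2$ gives a homogeneous $(n+1)$-rich subset, which is in $\mathcal I^+$. So $\mathcal I^+\to(\mathcal I^+)^2_2$.

**Tallness.** Let $Z$ be infinite. By Ramsey's theorem there are infinite sets $Z\supseteq Z_3\supseteq Z_4\supseteq\cdots$ with $R_w$ constant on $[Z_w]^w$. Choose $z_0<z_1<\cdots$ with $z_i\in Z_{\max(i,3)}$ and let $Z'=\{z_i:i<\omega\}$. For $i\ge w\ge3$ we have $z_i\in Z_i\subseteq Z_w$, so $R_w$ is constant on $[\{z_i:i\ge w\}]^w$ for every $w\ge3$. Suppose $Z'$ contained an $n$-rich $X=\{a_0<a_1<\cdots\}$. Let $w=n+3$ and let $m$ be such that $\{a_i:i\ge m\}\subseteq\{z_i:i\ge w\}$. Apply richness to the initial segment $\{a_0,\dots,a_{m+1}\}$, $W=3$, and a function $p_3$ with value $0$, respectively $1$, at $\{a_m,a_{m+1}\}$. There are $a,a'\in X$ above $a_{m+1}$ with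
$$\rho_3(\{a_m,a_{m+1},a\})=0,\qquad\rho_3(\{a_m,a_{m+1},a'\})=1.$$
Adding to each of the two triples $n$ larger elements of $X$ we get two sets in $[\{a_i:i\ge m\}]^w$ at which $R_w$ takes the values $0$ and $1$. This contradicts the constancy of $R_w$ on $[\{z_i:i\ge w\}]^w$. So $Z'$ contains no rich set, that is, $Z'$ is an infinite subset of $Z$ in $\mathcal I$. $\square$
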